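# Geometric markings of blown-up projective spaces and the group $W_{n,m}$

## The guess: permutations and Cremona transformations account for all markings

Blow up $m$ distinct points of $\mathbb P^n$ and call the result $V$. Now forget where $V$ came from. In how many ways can $V$ be seen again as a blow-up of $m$ points of some $\mathbb P^n$, if we agree to ignore closed subsets of codimension at least $2$? Each way gives a basis of $\mathrm{Pic}(V)$: one hyperplane class and $m$ exceptional classes. Two obvious operations produce new bases from old ones: renumber the points, or apply the standard Cremona transformation $(t_i)\mapsto(t_i^{-1})$ centered at $n+1$ of the points. On the lattice $\mathrm{Pic}$, these operations act by reflections.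

The natural guess is that nothing else happens: if the points are general enough for all these Cremona transformations to make sense, then any two bases are related by a product of such reflections. For $n=2$ the corresponding statement is known (Nagata). For $n>2$ it is posed as a question in "Point Sets In Projective Spaces And Theta Functions". We shall prove that the guess is right, in a slightly stronger form than asked. First, the precise setting.

Throughout, $k$ is an algebraically closed field of any characteristic, $n\ge2$ and $m\ge n+1$. The question concerns $n\ge 3$, but the proof covers $n=2$ as well.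

**The lattice and the group.** Let $H=H_{n,m}=\mathbb Ze_0\oplus\mathbb Ze_1\oplus\dots\oplus\mathbb Ze_m$ with the symmetric bilinear form
$$(e_0,e_0)=n-1,\qquad (e_i,e_i)=-1\ (1\le i\le m),\qquad (e_i,e_j)=0\ (i\ne j).$$
Put $\alpha_0=e_0-e_1-\dots-e_{n+1}$ and $\alpha_i=e_i-e_{i+1}$ for $1\le i\le m-1$. Each has $(\alpha_i,\alpha_i)=-2$, for instance $(\alpha_0,\alpha_0)=(n-1)-(n+1)$. So $s_{\alpha_i}(v)=v+(v,\alpha_i)\alpha_i$ is a reflection. The group $W=W_{n,m}$ is generated by $s_{\alpha_0},\dots,s_{\alpha_{m-1}}$, and the roots are the vectors $w(\alpha_i)$ with $w\in W$, $0\le i\le m-1$.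

For $i\ge1$, $s_{\alpha_i}$ interchanges $e_i$ and $e_{i+1}$ and fixes the other $e_j$. Hence $W$ contains the symmetric group $\mathfrak S_m$ permuting $e_1,\dots,e_m$. For $v=de_0-\sum m_ie_i$ we have $(v,\alpha_0)=(n-1)d-\sum_{i\le n+1}m_i$, so
$$\text{the } e_0\text{-coefficient of } s_{\alpha_0}(v)\ \text{ is }\ d+(n-1)d-(m_1+\dots+m_{n+1}). \tag{1}$$

**Blow-ups.** For an ordered set $x=(x^1,\dots,x^m)$ of distinct points of $\mathbb P^n$, let $\sigma_x:V(x)\to\mathbb P^n$ be the blow-up and $E_i=E_i(x)$ the exceptional divisor over $x^i$. The isomorphism $\varphi_x:H\to\mathrm{Pic}(V(x))$ sends $e_0$ to the pull-back of the hyperplane class and $e_i$ to the class of $E_i$. On $V(x)$ we write $e_0,e_i$ for these classes. When a second blow-up $V(y)$ is present, we write $e_0',e_i'$ for its classes. Recall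
$$K_{V(x)}=-(n+1)e_0+(n-1)\sum_i e_i .$$
An effective class on $V(x)$ has $e_0$-coefficient $\ge0$, because this is the degree of the image divisor in $\mathbb P^n$. An effective divisor with $e_0$-coefficient $0$ is supported on the exceptional divisors, so its class is a non-negative combination of $e_1,\dots,e_m$.

**Pseudo-isomorphisms.** A pseudo-isomorphism is a birational map that is an isomorphism outside closed subsets of codimension at least $2$ on both sides. It induces an isomorphism of Picard groups. A pseudo-automorphism of $V$ is a pseudo-isomorphism $V\dashrightarrow V$. On surfaces these are isomorphisms. For $n\ge3$ they need not be; the Cremona transformation below is an example.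

**Markings.** A marking of $V=V(x)$ is an isomorphism $\varphi:H\to\mathrm{Pic}(V)$. It is geometric if $\varphi=f^*\circ\varphi_y$ for some set $y$ of $m$ distinct points of $\mathbb P^n$ and some pseudo-isomorphism $f:V\dashrightarrow V(y)$. Two markings $\varphi,\varphi'$ are pseudo-isomorphic if $\varphi'=g^*\circ\varphi$ for a pseudo-automorphism $g$ of $V$. The group $W$ acts on markings by $\varphi\mapsto\varphi\circ w$. A marking is unnodal if there is no root $\alpha$ with $\varphi(\alpha)$ the class of an effective divisor.

*Example.* Let $n=3$, $m=4$. Then $\alpha_0=e_0-e_1-e_2-e_3-e_4$ is orthogonal to $\alpha_1,\alpha_2,\alpha_3$, so the roots are $\pm\alpha_0$ and $e_i-e_j$ with $i\ne j$. The classes $e_i-e_j$ and $-\alpha_0$ are never effective on $V(x)$, and $\alpha_0$ is effective exactly when the four points are coplanar. So $\varphi_x$ is unnodal if and only if the points are not coplanar. If they are coplanar, $\varphi_x\circ s_{\alpha_0}$ is not geometric. Indeed, if it were $g^*\varphi_z$, then $g^*\varphi_z(-\alpha_0)=\varphi_x(\alpha_0)$ would be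 effective; hence so would be $\varphi_z(-\alpha_0)$ on $V(z)$ (by (P1) below), whose $e_0$-coefficient is $-1$. Unnodality is what lets $W$ act on geometric markings.

**Theorem 1.** Let $V$ be a blow-up of $m$ distinct points of $\mathbb P^n$, let $\varphi$ be an unnodal geometric marking of $V$ and $\varphi'$ any geometric marking of $V$. Then there is a unique $w\in W$ with $\varphi'=\varphi\circ w$. In particular $W$ acts transitively on pseudo-isomorphism classes of unnodal geometric markings.

The question allowed a pseudo-automorphism $g$ with $\varphi'=g^*\circ\varphi\circ w$. The theorem says that $g=\mathrm{id}$ always works.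

## What survives in codimension one

Let $f:V\dashrightarrow V'$ be a pseudo-isomorphism of smooth projective varieties, given by an isomorphism $U\cong U'$ of open sets whose complements have codimension $\ge2$. Since $V$ is smooth, restriction $\mathrm{Pic}(V)\to\mathrm{Pic}(U)$ is an isomorphism, and sections of locally free sheaves extend uniquely from $U$ to $V$; the same holds for $V'$. We use this in three forms.

* (P1) $H^0(V',M)\cong H^0(V,f^*M)$ for every line bundle $M$ on $V'$. Prime divisors of $V$ and $V'$ correspond bijectively (restrict to $U\cong U'$ and take closures), and divisors in $|M|$ correspond to divisors in $|f^*M|$. So $f^*$ and $(f^*)^{-1}$ preserve effectivity, and they preserve the property of having no fixed component.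
* (P2) $f^*K_{V'}=K_V$.
* (P3) $H^0(V,T_V\otimes L)\cong H^0(V',T_{V'}\otimes(f^*)^{-1}L)$ for every line bundle $L$ on $V$.

Also $(g\circ f)^*=f^*\circ g^*$. Conspicuously absent from the list are intersection numbers.

## The Cremona transformation is the reflection $s_{\alpha_0}$

This section makes the second obvious operation precise.

**Lemma 2.** Let $x^1,\dots,x^{n+1}$ be the coordinate points of $\mathbb P^n$, and let $x^j$, for $j>n+1$, have all coordinates non-zero. Let $\tau:(t_i)\mapsto(t_i^{-1})$, and put $y^i=x^i$ for $i\le n+1$ and $y^j=\tau(x^j)$ for $j>n+1$. Then $\tau$ induces a pseudo-isomorphism $V(x)\dashrightarrow V(y)$, and $\tau^*\varphi_y=\varphi_x\circ s_{\alpha_0}$.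

*Proof.* **Step 1: $\tau$ on the blow-up $P$ of the coordinate points alone.** Let $T$ be the torus where all $t_i\ne0$, and let $D_i\subset P$ be the strict transform of $\{t_i=0\}$. We show that $\tau$ is an isomorphism near a general point of each $D_i$ and $E_i$, and that it interchanges $D_i$ and $E_i$.

Take $i=1$ and normalize $t_{n+1}=1$. Let $U_1=\{t_2,\dots,t_n\neq0\}$, which is $T$ together with an open part of $D_1$. Multiplying by $t_1$,
$$\tau(t_1:\dots:t_n:1)=(1:\tfrac{t_1}{t_2}:\dots:\tfrac{t_1}{t_n}:t_1).$$
Near $x^1=(1:0:\dots:0)$ use affine coordinates $s_2,\dots,s_{n+1}$, and the blow-up chart $s_{n+1}=u$, $s_j=uw_j$ ($2\le j\le n$), where $E_1=\{u=0\}$. In this chart $\tau$ is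
$$(t_1,t_2,\dots,t_n)\mapsto(u,w_2,\dots,w_n)=(t_1,t_2^{-1},\dots,t_n^{-1}).$$
This is an isomorphism from $U_1$ onto $U_1'=\{w_2,\dots,w_n\ne0\}$, which is $T$ together with an open part of $E_1$. It sends $\{t_1=0\}$ to $\{u=0\}$. Since $\tau$ is its own inverse on $T$, it also gives the inverse isomorphism $U_1'\to U_1$. By renumbering coordinates, we get $U_i\leftrightarrow U_i'$ for all $i\le n+1$.

Let $P^\circ=\bigcup_i(U_i\cup U_i')\subset P$. The maps above agree on the dense set $T$, so they glue to a morphism $P^\circ\to P^\circ$ whose square is the identity. The complement of $T$ in $P$ is $\bigcup_i (D_i\cup E_i)$, and $P^\circ$ contains a non-empty open part of each of these prime divisors, so $P\setminus P^\circ$ has codimension $\ge2$. Hence $\tau$ is a pseudo-automorphism of $P$ interchanging $D_i$ and $E_i$.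

**Step 2: the other points.** They lie in $T$, where $\tau$ is an isomorphism, and their images $y^j$ are distinct points of $T$. Blowing up $x^j$ on one side and $y^j$ on the other, for $j>n+1$, we obtain the pseudo-isomorphism $V(x)\dashrightarrow V(y)$, with $\tau^*e_j'=e_j$ for $j>n+1$.

**Step 3: the classes.** The hyperplane $\{t_i=0\}$ contains exactly the points $x^j$ with $j\le n+1$, $j\ne i$. So $D_i=e_0-\sum_{j\le n+1,\,j\ne i}e_j=e_i+\alpha_0$, and similarly for $D_i'$ on $V(y)$. From $\tau^*E_i'=D_i$ we get $\tau^*e_i'=e_i+\alpha_0$ for $i\le n+1$. From $\tau^*D_i'=E_i$ and $e_0'=D_i'+\sum_{j\le n+1,\,j\ne i}e_j'$ we get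
$$\tau^*e_0'=e_i+\sum_{j\le n+1,\,j\ne i}(e_j+\alpha_0)=\sum_{j\le n+1}e_j+n\alpha_0=(e_0-\alpha_0)+n\alpha_0=e_0+(n-1)\alpha_0 .$$
On the other hand $s_{\alpha_0}(e_0)=e_0+(n-1)\alpha_0$, $s_{\alpha_0}(e_i)=e_i+\alpha_0$ for $i\le n+1$, and $s_{\alpha_0}(e_j)=e_j$ for $j>n+1$. The values agree. $\square$

*Example.* For $n=3$, $m=4$ we find $\tau^*e_0'=3e_0-2(e_1+e_2+e_3+e_4)$. On a blow-up of points of $\mathbb P^3$ one has $e_0^3=1$, $e_i^3=1$ for $i\ge1$, and all mixed triple products vanish. So $(e_0')^3=1$, whereas $(\tau^*e_0')^3=27-4\cdot 8=-5$. In particular $\tau$ is not an isomorphism, and triple intersection numbers are not preserved.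

## First test: $n+1$ independent points, by hand

Let $m=n+1$ and let $x$ be the coordinate points, so $V(x)=P$. Here $\alpha_0$ is orthogonal to all the other $\alpha_i$, so the roots are $\pm\alpha_0$ and $e_i-e_j$, and $W=\{1,s_{\alpha_0}\}\times\mathfrak S_{n+1}$ has $2(n+1)!$ elements. The marking $\varphi_x$ is unnodal, since the points are not on a hyperplane. The guess predicts that the geometric markings are exactly the $2(n+1)!$ markings $\varphi_x\circ w$. These are geometric by Lemma 2 and renumbering. Let us check that there are no others.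

Let $f:P\dashrightarrow V(y)$ be a pseudo-isomorphism. We have $h^0(e_j')=1$, since a section is a function on $\mathbb P^n\setminus\{y^j\}$, hence constant. So $E_j(y)$ corresponds to a prime divisor $F_j$ of $P$ with $h^0(F_j)=1$. The torus acts on $P$. It fixes the classes of the $D_i$ and $E_i$, which generate $\mathrm{Pic}(P)$, so it sends $F_j$ to linearly equivalent divisors, hence to $F_j$ itself. An invariant prime divisor cannot meet the open orbit, so $F_j$ is one of the $D_i$ or $E_i$. Thus each $f^*e_j'$ is some $e_i$ or some $e_i+\alpha_0$.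

Let $a_i\in\{0,1,2\}$ be the number of classes among $e_i,\ e_i+\alpha_0$ that occur, so $\sum a_i=n+1$, and let $b$ be the number of occurring classes of the second kind. Then
$$\sum_jf^*e_j'=\sum_ia_ie_i+b\alpha_0 .$$
Also $-K=(n+1)e_0-(n-1)\sum e_i=2\sum e_i+(n+1)\alpha_0$. By (P2), $(n+1)f^*e_0'=-K+(n-1)\sum_j f^*e_j'$, that is,
$$(n+1)f^*e_0'=(n+1)\sum_i e_i+(n-1)\sum_i(a_i-1)e_i+\bigl(n+1+(n-1)b\bigr)\alpha_0 .$$
The vectors $e_1,\dots,e_{n+1},\alpha_0$ form a basis of $\mathrm{Pic}(P)$, so $n+1$ divides $(n-1)(a_i-1)$. As $|a_i-1|\le1$, this forces $a_i=1$ for all $i$. Then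
$$f^*\Bigl(e_0'-\sum_je_j'\Bigr)=\Bigl(1+\tfrac{(n-1)b}{n+1}-b\Bigr)\alpha_0=\Bigl(1-\tfrac{2b}{n+1}\Bigr)\alpha_0 .$$
The vector $e_0'-\sum e_j'$ is primitive, so the coefficient is $\pm1$, and $b=0$ or $b=n+1$. If $b=0$, then $f^*e_0'=\sum e_i+\alpha_0=e_0$ and the $e'_j$ go to the $e_i$ by a permutation. If $b=n+1$, then $f^*e_0'=\sum e_i+n\alpha_0=s_{\alpha_0}(e_0)$ and the $e_j'$ go to the $e_i+\alpha_0=s_{\alpha_0}(e_i)$ by a permutation. So $\varphi_x^{-1}f^*\varphi_y\in W$, and the guess passes.

## Second test: the plane, and the point where its argument stops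

For $n=2$ a pseudo-isomorphism $f:V(x)\to V(y)$ is an isomorphism and the form on $H$ is the intersection form. Put $v=f^*e_0'=de_0-\sum m_ie_i$. We try to lower $d$ by reflections until $d=1$. By (1), after ordering $m_1\ge m_2\ge\cdots$, the reflection $s_{\alpha_0}$ lowers $d$ exactly when $m_1+m_2+m_3>d$. Here is why this holds when $d\ge2$. From $(v,v)=1$ and $(v,K)=-3$ we get
$$\sum m_i\cdot m_i=d^2-1,\qquad \sum m_i=3(d-1). \tag{2}$$
The class $v$ is nef, so $m_i=(v,e_i)\ge0$. The class $e_0-e_i$ is nef as well (it is the class of the lines through $x^i$), so $d-m_i\ge0$. If $d=m_i$, then $e_0-e_i$ would be orthogonal to $v$ with square $0$, while $(v,v)>0$; the Hodge index theorem would make it $0$, which it is not. Hence $m_i\le d-1$. Now apply the following elementary fact with $n=2$, $\mu_i=m_i$, $c=d-1$.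

**Lemma 3.** Let $m\ge n+1$, let $m_1\ge\dots\ge m_m\ge0$ and $c\ge0$ be real numbers, and let $0\le\mu_i\le c$ with $\sum_{i=1}^m\mu_i=(n+1)c$. Then
$$\sum_{i=1}^m m_i\mu_i\le c\,(m_1+\dots+m_{n+1}).$$

*Proof.* Since $c-\mu_i\ge0$ and the $m_i$ decrease,
$$\sum_{i\le n+1}m_i(c-\mu_i)\ \ge\ m_{n+1}\sum_{i\le n+1}(c-\mu_i)=m_{n+1}\Bigl((n+1)c-\sum_{i\le n+1}\mu_i\Bigr)=m_{n+1}\sum_{i>n+1}\mu_i\ \ge\ \sum_{i>n+1}m_i\mu_i .\qquad\square$$

In the plane this gives $d^2-1\le(d-1)(m_1+m_2+m_3)$, so for $d\ge2$ we get $m_1+m_2+m_3\ge d+1>d$.

So three ingredients were used: a quadratic relation, a linear relation, and the bound $m_i\le d-1$. For $n\ge3$ the first two proofs collapse at once. The form on $H$ is no longer an intersection form, $n$-fold intersection numbers are not preserved (we found $-5$ in place of $1$), and nothing says that $f^*$ is an isometry. We do have $f^*K_{V(y)}=K_{V(x)}$, but without a form to pair with $v$ this is not a relation between $d$ and the $m_i$.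

There is a substitute for "pairing with $v$". In the plane, $(v,D)=(e_0',(f^*)^{-1}D)$ is just the coefficient of $e_0'$ in $(f^*)^{-1}D$. This coefficient makes sense for all $n$: it is the degree of $D$ seen from the other side. For any pseudo-isomorphism $f:V(x)\dashrightarrow V(y)$, define
$$\theta:\mathrm{Pic}\,V(x)\to\mathbb Z,\quad \theta(D)=\text{the coefficient of }e_0'\text{ in }(f^*)^{-1}D,\qquad \delta=\theta(e_0),\quad \mu_i=\theta(e_i).$$
Since $e_i$ is effective, (P1) gives $\mu_i\ge0$. By (P2), $\theta(K_{V(x)})=-(n+1)$, that is,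
$$(n-1)\sum_i\mu_i=(n+1)(\delta-1),\qquad\text{hence }\delta\ge1. \tag{3}$$
With $f^*e_0'=de_0-\sum m_ie_i$, the identity $\theta(f^*e_0')=1$ reads
$$d\delta-\sum_i m_i\mu_i=1. \tag{4}$$
In the plane $\delta=d$, $\mu_i=m_i$, and these two relations are (2). So we keep two kinds of multiplicities, $m_i$ and $\mu_i$, and never ask that they agree. To apply Lemma 3 with $c=\frac{\delta-1}{n-1}$, only one thing is missing: the bound $\mu_i\le\frac{\delta-1}{n-1}$.

The sensible attempt is to get this bound from effective divisors, as the pencil of lines gave it in the plane. For any $n$ of the points there is a hyperplane through them, so $e_0-\sum_{i\in I}e_i$ with $|I|=n$ is effective, and (P1) gives $\sum_{i\in I}\mu_i\le\delta$. This is not enough. Take $n=3$, $m=6$ and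
$$\delta=5,\quad \mu=(3,1,1,1,1,1),\qquad d=3,\quad (m_i)=(3,1,1,1,1,1).$$
Then (3) holds ($2\cdot8=4\cdot4$), (4) holds ($15-9-5=1$), and any three of the $\mu_i$ have sum at most $5=\delta$. Yet $m_1+\dots+m_4=6=2d$, so by (1) the reflection does not lower $d$. These numbers violate exactly the bound we want, since $2\mu_1=6>4=\delta-1$. For the Cremona transformation $\tau$ we have $\delta=n$ and $\mu_i=1$ ($i\le n+1$), because $\tau$ exchanges $E_i$ with a hyperplane. So $(n-1)\mu_i=\delta-1$ there, and the bound can be no better. Hyperplanes are too coarse.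

## The radial vector field gives $(n-1)\mu_i\le\delta-1$

By (P3), a pseudo-isomorphism also transports twisted vector fields. The lines through $x^1$ are the orbits of a vector field with a very negative twist: a section of $T_{\mathbb P^n}(-1)$. We lift it to $V(x)$, carry it to $V(y)$, and use that on $\mathbb P^n$ no twist below $-1$ is possible.

**Lemma 4.** Let $f:V(x)\dashrightarrow V(y)$ be any pseudo-isomorphism. Then $(n-1)\mu_i\le\delta-1$ for every $i$.

*Proof.* By symmetry take $i=1$.

**Step 1: the vector field, and its order along each exceptional divisor.** The Euler sequence $0\to\mathcal O(-1)\to\mathcal O^{n+1}\to T_{\mathbb P^n}(-1)\to0$ and $H^0(\mathcal O(-1))=0$ show that a vector in $k^{n+1}$ representing $x^1$ gives a non-zero section $\xi$ of $T_{\mathbb P^n}(-1)$. View $\xi$ as a rational section of $T_{V(x)}\otimes\mathcal O(-e_0)$, regular off the exceptional divisors.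

Along $E_1$: choose homogeneous coordinates $X_0,\dots,X_n$ with $x^1=(1:0:\dots:0)$, so that $\xi$ is the class of $\partial_{X_0}$. Trivialize $\mathcal O(1)$ by $X_0$. Then $\xi$ becomes the vector field $X_0\partial_{X_0}$, and with $t_j=X_j/X_0$ we have $X_0\partial_{X_0}(t_j)=-t_j$. So $\xi$ is $-\sum_jt_j\partial_{t_j}$. In a chart $t_k=u$, $t_j=uw_j$ ($j\ne k$) of the blow-up, the derivation $\sum t_j\partial_{t_j}$ sends $u\mapsto u$ and $w_j=t_j/t_k\mapsto0$. Hence $\xi=-u\,\partial_u$, which vanishes along $E_1=\{u=0\}$.

Along $E_j$, $j\ge2$: trivialize $\mathcal O(1)$ near $x^j$ and choose local affine coordinates $t_l$ centered at $x^j$. There $\xi$ is a regular vector field $\sum_lc_l\partial_{t_l}$. In a chart $t_k=u$, $t_l=uw_l$ it sends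
$$u\mapsto c_k,\qquad w_l=\frac{t_l}{t_k}\mapsto\frac{c_l}{t_k}-\frac{t_lc_k}{t_k^2}=\frac{c_l-w_lc_k}{u}.$$
So $\xi$ has at most a simple pole along $E_j$.

Hence $\xi$ is a non-zero section of $T_{V(x)}\otimes L$ with $L=-e_0-e_1+\sum_{j\ge2}e_j$.

**Step 2: transport to the other projective space.** By (P3) we obtain a non-zero section of $T_{V(y)}\otimes(f^*)^{-1}L$. Restrict it to $V(y)\setminus\bigcup_jE_j(y)\cong\mathbb P^n\setminus\{y^1,\dots,y^m\}$. There $(f^*)^{-1}L$ is $\mathcal O(r)$, where $r$ is its $e_0'$-coefficient:
$$r=\theta(L)=-\delta-\mu_1+\sum_{j\ge2}\mu_j .$$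
The restriction is non-zero, and it extends over the points since $n\ge2$. So $H^0(\mathbb P^n,T_{\mathbb P^n}(r))\ne0$.

**Step 3: the twist is at least $-1$.** Twist the Euler sequence: $0\to\mathcal O(r)\to\mathcal O(r+1)^{n+1}\to T_{\mathbb P^n}(r)\to0$. As $n\ge2$, $H^1(\mathbb P^n,\mathcal O(r))=0$. If $r\le-2$, then $H^0(\mathcal O(r+1))=0$ too, so $H^0(T_{\mathbb P^n}(r))=0$. Therefore $r\ge-1$.

**Step 4: conclusion.** Write $r=-\delta-2\mu_1+\sum_j\mu_j$ and insert (3):
$$-1\le-\delta-2\mu_1+\frac{n+1}{n-1}(\delta-1),\qquad\text{so}\qquad 2\mu_1\le(\delta-1)\Bigl(\frac{n+1}{n-1}-1\Bigr)=\frac{2}{n-1}(\delta-1).\qquad\square$$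

*Check on $\tau$* with $m=n+1$: here $r=-n-1+n=-1$, the extreme value. Indeed $\tau$ maps the line of points $(s:a_2:\dots:a_{n+1})$ through $x^1$ to a line through $x^1$, so the radial field goes to a radial field.

## A sharp Noether inequality with two degrees

All ingredients are in place. No unnodality is assumed here.

**Theorem 5.** Let $f:V(x)\dashrightarrow V(y)$ be a pseudo-isomorphism. Write $f^*e_0'=de_0-\sum m_ie_i$, let $\delta$ be the coefficient of $e_0'$ in $(f^*)^{-1}e_0$, and let $S$ be the sum of the $n+1$ largest $m_i$. Then $d,\delta\ge1$, all $m_i\ge0$, and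
$$(\delta-1)\,S\ \ge\ (n-1)(d\delta-1). \tag{5}$$
Hence if $d\ge2$, then $\delta\ge2$ and $S\ge(n-1)\bigl(d+\tfrac{d-1}{\delta-1}\bigr)>(n-1)d$. Equality holds for the standard Cremona transformation. If $d=1$, then all $m_i=0$.

*Proof.* Put $v=f^*e_0'$. We know $\delta\ge1$ from (3).

**Step 1: signs.** By (P1), $h^0(v)=h^0(V(y),e_0')=n+1$, so $v$ is effective and $d\ge0$. The system $|e_0'|$ is base-point free, so by (P1) $|v|$ has no fixed component. For given $i$, some $D\in|v|$ does not contain $E_i$. Then $D|_{E_i}$ is an effective divisor on $E_i\cong\mathbb P^{n-1}$. Since $\mathcal O(E_i)|_{E_i}=\mathcal O_{E_i}(-1)$ and $e_0|_{E_i}$ is trivial, its class is $\mathcal O_{E_i}(m_i)$. Hence $m_i\ge0$. If $d=0$, then $v=-\sum m_ie_i$ is effective with $e_0$-coefficient $0$, so it is a non-negative combination of the $e_i$. As $m_i\ge0$, this gives $v=0$, contradicting the injectivity of $f^*$. So $d\ge1$.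

**Step 2: the inequality.** Renumber the points so that $m_1\ge\dots\ge m_m\ge0$; the $\mu_i$ are renumbered along with them. Put $c=\frac{\delta-1}{n-1}$. Then $0\le\mu_i\le c$ by Lemma 4, and $\sum\mu_i=(n+1)c$ by (3). Lemma 3 and (4) give
$$d\delta-1=\sum_im_i\mu_i\le\frac{\delta-1}{n-1}\,S,$$
which is (5).

**Step 3: the case $d\ge2$.** If $\delta=1$, then (5) reads $0\ge(n-1)(d-1)$, so $d=1$. Thus $d\ge2$ implies $\delta\ge2$, and dividing (5) by $\delta-1$,
$$S\ge(n-1)\frac{d\delta-1}{\delta-1}=(n-1)\Bigl(d+\frac{d-1}{\delta-1}\Bigr)>(n-1)d .$$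

**Step 4: sharpness.** For $\tau$ as in Lemma 2, $\tau^*e_0'=e_0+(n-1)\alpha_0$, so $d=n$ and $m_1=\dots=m_{n+1}=n-1$, the other $m_i$ being $0$. As $\tau^{-1}$ is given by the same formula, $\delta=n$. Both sides of (5) equal $(n-1)^2(n+1)$.

**Step 5: the case $d=1$.** If some $m_i\ge1$, then, as all $m_j\ge0$, $H^0(v)$ consists of linear forms vanishing at $x^i$, so $h^0(v)\le n$. This contradicts $h^0(v)=n+1$. Hence all $m_i=0$. $\square$

## $W$ preserves unnodal geometric markings

To descend by reflections we must know that reflecting keeps us among geometric markings. This is where unnodality enters.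

**Lemma 6.** If $\varphi$ is an unnodal geometric marking of $V$ and $w\in W$, then $\varphi\circ w$ is an unnodal geometric marking.

*Proof.* Unnodality is clear: $(\varphi\circ w)(\alpha)=\varphi(w\alpha)$, and the set of roots is $W$-stable. For geometricity, write $w$ as a product of reflections $s_{\alpha_i}$ and apply them one at a time; so it suffices to treat $w=s_{\alpha_i}$. Let $\varphi=f^*\varphi_x$ with $f:V\dashrightarrow V(x)$.

If $i\ge1$, then $\varphi_x\circ s_{\alpha_i}=\varphi_{x'}$, where $x'$ is $x$ with $x^i,x^{i+1}$ interchanged and $V(x')=V(x)$. So $\varphi\circ s_{\alpha_i}=f^*\varphi_{x'}$ is geometric.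

Let $i=0$. By (P1), $\varphi_x$ is unnodal. For $|I|=n+1$ the vector $e_0-\sum_{i\in I}e_i$ is the image of $\alpha_0$ under a permutation in $\mathfrak S_m\subset W$, so it is a root, and it is not effective on $V(x)$. Hence no $n+1$ of the points lie on a hyperplane, since the pull-back of such a hyperplane minus $\sum_{i\in I}E_i$ would be effective. So we can choose coordinates in which $x^1,\dots,x^{n+1}$ are the coordinate points. For $j>n+1$, the point $x^j$ lies on no hyperplane spanned by $n$ coordinate points, so all its coordinates are non-zero. Lemma 2 gives $\tau:V(x)\dashrightarrow V(y)$ with $\tau^*\varphi_y=\varphi_x\circ s_{\alpha_0}$. Hence $\varphi\circ s_{\alpha_0}=f^*\tau^*\varphi_y=(\tau\circ f)^*\varphi_y$ is geometric. $\square$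

## Descent to degree one: proof of Theorem 1

Uniqueness of $w$ is clear since $\varphi$ is bijective. For existence, write $\varphi'=f_2^*\varphi_y$ with $f_2:V\dashrightarrow V(y)$.

**Step 1: choose $w$ so that the degree is minimal.** For $w\in W$ put
$$v_w=(\varphi\circ w)^{-1}\bigl(\varphi'(e_0)\bigr)=w^{-1}v_1\in H,$$
and let $d_w$ be its $e_0$-coefficient. By Lemma 6, $\varphi\circ w=h^*\varphi_x$ for some $x$ and some $h:V\dashrightarrow V(x)$. Put $f=f_2\circ h^{-1}:V(x)\dashrightarrow V(y)$. Then $f_2=f\circ h$, and
$$f^*\varphi_y(e_0)=(h^*)^{-1}\varphi'(e_0)=(h^*)^{-1}(\varphi\circ w)(v_w)=\varphi_x(v_w).$$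
So $v_w$ is the vector $de_0-\sum m_ie_i$ of Theorem 5 for this $f$, and $d_w\ge1$. Hence we may choose $w$ with $d_w$ minimal. Replacing $w$ by $w\pi$ with $\pi\in\mathfrak S_m$ replaces $v_w$ by $\pi^{-1}v_w$, which permutes the $m_i$ and leaves $d_w$ unchanged. So we may assume $v_w=de_0-\sum m_ie_i$ with $m_1\ge\dots\ge m_m$. Fix $x$, $h$, $f$ for this $w$.

**Step 2: the minimal degree is $1$.** We have $v_{ws_{\alpha_0}}=s_{\alpha_0}v_w$, whose $e_0$-coefficient is $d+(n-1)d-S$ with $S=m_1+\dots+m_{n+1}$, by (1). Minimality gives $S\le(n-1)d$. By Theorem 5 this is impossible for $d\ge2$. So $d=1$, and then all $m_i=0$, that is, $f^*e_0'=e_0$.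

**Step 3: a pseudo-isomorphism with $f^*e_0'=e_0$ comes from a projectivity.** The morphism $\sigma_y$ is given by the complete linear system $|e_0'|$, so by (P1) the rational map $\sigma_y\circ f$ is given by the complete linear system $|e_0|=\sigma_x^*|\mathcal O(1)|$. Hence $\sigma_y\circ f=A\circ\sigma_x$ for a projectivity $A$ of $\mathbb P^n$. Under $f$ the prime divisor $E_i(x)$ corresponds to a prime divisor of $V(y)$ whose image under $\sigma_y$ is the point $A(x^i)$. Its dimension $n-1$ is positive, and $\sigma_y$ contracts only the exceptional divisors. So it is some $E_{\pi(i)}(y)$, with $A(x^i)=y^{\pi(i)}$. As the $x^i$ are distinct, $\pi$ is injective, hence a permutation, and $f^*e'_{\pi(i)}=e_i$. Let $w_\pi$ fix $e_0$ and send $e_{\pi(i)}\mapsto e_i$; it lies in $\mathfrak S_m\subset W$. Then $f^*\varphi_y=\varphi_x\circ w_\pi$, since both sides agree on $e_0$ and on each $e_{\pi(i)}$.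

**Step 4: assemble.** Finally
$$\varphi'=f_2^*\varphi_y=h^*f^*\varphi_y=h^*\varphi_x\circ w_\pi=\varphi\circ(w\,w_\pi).\qquad\blacksquare$$

So the answer to the question is yes for all $n>2$ and $m\ge n+1$, with $g=\mathrm{id}_V$. Together with Lemma 6, $W$ acts simply transitively on the set of unnodal geometric markings of $V$. Moreover every geometric marking of such a $V$ is of the form $\varphi\circ w$, hence unnodal.

## Unnodality is exactly what lets $W$ act

**Theorem 7.** For a geometric marking $\varphi$ of $V$ the following are equivalent: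
(a) $\varphi$ is unnodal;
(b) $\varphi\circ w$ is geometric for all $w\in W$;
(c) the set of geometric markings of $V$ equals $\varphi\circ W$;
(d) all geometric markings of $V$ are unnodal.

*Proof.* (a)⇒(c): every $\varphi\circ w$ is geometric by Lemma 6, and every geometric marking has this form by Theorem 1. (c)⇒(b) is trivial. (a)⇒(d): by Theorem 1 every geometric marking is some $\varphi\circ w$, which is unnodal by Lemma 6. (d)⇒(a) is trivial since $\varphi$ is geometric.

(b)⇒(a), the step that generalizes the example of four coplanar points: suppose $\varphi(w\alpha_i)$ is effective for some $w\in W$ and some $i$. By (b), $\varphi\circ w=f^*\varphi_y$ for some $y$ and $f$, so by (P1) $\varphi_y(\alpha_i)$ is effective on $V(y)$. If $i\ge1$, this is $e_i'-e_{i+1}'$, with $e_0'$-coefficient $0$; so it would be a non-negative combination of the $e_j'$, a contradiction. If $i=0$, use (b) again: $\varphi\circ ws_{\alpha_0}=g^*\varphi_z$ is geometric, and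
$$g^*\varphi_z(-\alpha_0)=\varphi\bigl(ws_{\alpha_0}(-\alpha_0)\bigr)=\varphi(w\alpha_0)$$
is effective. So $\varphi_z(-\alpha_0)$ is effective on $V(z)$, although its $e_0$-coefficient is $-1$, a contradiction. $\square$

## All pseudo-isomorphisms of an unnodal blow-up

**Corollary 8.** Let $V(x)$ have an unnodal geometric marking.
(i) Every pseudo-isomorphism $f:V(x)\dashrightarrow V(y)$ satisfies $\varphi_x^{-1}f^*\varphi_y\in W$, so it is an isometry. As a birational map of $\mathbb P^n$, $f$ is a composition of projectivities and standard Cremona transformations.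
(ii) Pseudo-automorphisms act on $\mathrm{Pic}$ through $W$. The kernel of this action is trivial if $m\ge n+2$ and is a torus $(k^*)^n$ if $m=n+1$.

Thus the isometry property, which we could not assume at the start, comes out at the end.

*Proof.* The marking $\varphi_x$ is geometric, so by Theorem 7, (a)⇒(d), it is unnodal.

**Step 1: part (i).** Since $f^*\varphi_y$ is a geometric marking of $V(x)$, Theorem 1 gives $f^*\varphi_y=\varphi_x\circ w$ with $w\in W$. Write $w=s_1\cdots s_l$ as a product of the reflections $s_{\alpha_i}$. By the proof of Lemma 6, $\varphi_x\circ s_1=h_1^*\varphi_{z_1}$ with $h_1:V(x)\dashrightarrow V(z_1)$ and $\varphi_{z_1}$ again unnodal. Next $\varphi_x\circ s_1s_2=h_1^*(\varphi_{z_1}\circ s_2)=h_1^*h_2^*\varphi_{z_2}$, and so on. With $h=h_l\circ\dots\circ h_1$ and $z=z_l$ we obtain $h:V(x)\dashrightarrow V(z)$ with $h^*\varphi_z=\varphi_x\circ w$. As a birational map of $\mathbb P^n$, each $h_j$ is the identity or a standard Cremona transformation in suitable coordinates, so $h$ is a composition of projectivities and standard Cremona transformations.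 Now
$$(f\circ h^{-1})^*\varphi_y=(h^*)^{-1}f^*\varphi_y=(h^*)^{-1}(\varphi_x\circ w)=\varphi_z ,$$
so $f\circ h^{-1}:V(z)\dashrightarrow V(y)$ pulls $e_0'$ back to $e_0$. By Step 3 of the proof of Theorem 1 it is induced by a projectivity. Hence $f$ has the stated form.

**Step 2: part (ii).** Taking $y=x$ in (i) shows that pseudo-automorphisms act through $W$. If $g$ acts trivially on $\mathrm{Pic}$, then $g^*e_0=e_0$ and $g^*e_i=e_i$. So Step 3 of the proof of Theorem 1 applies with $\pi=\mathrm{id}$, and $g$ is induced by a projectivity fixing every $x^i$. Conversely, every such projectivity lifts to $V(x)$ and acts trivially on $\mathrm{Pic}$. As $\varphi_x$ is unnodal, any $n+1$ of the points are linearly independent (proof of Lemma 6). If $m\ge n+2$, the points therefore contain a projective frame, and $g=\mathrm{id}$. If $m=n+1$, we may take the points to be the coordinate points. The projectivities fixing them are the diagonal ones, and they form the torus $(k^*)^{n+1}/k^*\cong(k^*)^n$. $\square$
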